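# Ptolemy's inequality and the median inequality in G-spaces

## 1. Four points $\pm u,\pm w$ in a normed plane

Take $\mathbb R^2$ with some norm, two unit vectors $u,w$, and the four points $u,w,-u,-w$. The two diagonals of this parallelogram, from $u$ to $-u$ and from $w$ to $-w$, have length $2$. Two opposite sides have length $\|u-w\|$, and the other two have length $\|u+w\|$.

Here are two inequalities one can test on these points. The first is Ptolemy's: in the euclidean plane, the product of the diagonals of a quadrilateral is at most the sum of the products of opposite sides. For our four points it reads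
$$\|u-w\|^2+\|u+w\|^2\ \ge\ 4. \tag{1}$$
The second comes from the length of a median. In a euclidean triangle $x,y,z$ with $m$ the midpoint of $yz$, the median $xm$ satisfies $xy^2+xz^2=2\,xm^2+\frac12\,yz^2$. Ask for "$\ge$" in a norm, and take $x=u$, $y=w$, $z=-w$, $m=0$. It reads
$$\|u-w\|^2+\|u+w\|^2\ \ge\ 2\cdot 1+\tfrac12\cdot 4=4 ,$$
which is again (1). So on this configuration the two inequalities are the same statement.

Some values, for $u=e_1$, $w=e_2$. In the euclidean norm, $\|u\pm w\|^2=2$ and (1) is the equality $2+2=4$. In the norm $\|(a,b)\|=(a^4+b^4)^{1/4}$ we have $\|u\pm w\|^2=\sqrt2$, and $2\sqrt2<4$. So in the $\ell^4$ plane both inequalities fail, on the same points.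

Now change the lengths: let $r,l>0$ and use the points $\pm ru,\pm lw$. Ptolemy says
$$\|ru-lw\|^2+\|ru+lw\|^2\ge 4rl ,$$
while the median inequality for $x=ru$, $y=lw$, $z=-lw$, $m=0$ asks for
$$\|ru-lw\|^2+\|ru+lw\|^2\ge 2r^2+2l^2=4rl+2(r-l)^2 .$$
For $r\neq l$ the median inequality asks for strictly more than Ptolemy gives on these four points. Moreover, the Ptolemy computation used the reflected point $-x$, which a general metric space does not offer. So we ask: in a space with good geodesics but no linear structure, does Ptolemy for all quadruples force the median inequality for all triangles?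

## 2. The two inequalities and G-spaces

Let $M$ be a metric space. Write $xy$ for the distance between $x$ and $y$, and also $d(x,y)$ where that is easier to read.

**Definition (ptolemaic).** $M$ is ptolemaic if for all $x,y,z,w\in M$
$$xy\cdot zw+xz\cdot yw\ \ge\ xw\cdot yz . \tag{2}$$

Permuting the points, we see that in a ptolemaic space the three products $xy\cdot zw$, $xz\cdot yw$, $xw\cdot yz$ satisfy all three triangle inequalities: each is at most the sum of the other two, and at least the absolute value of their difference. "Ptolemy" will mean any of these.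

**Definition (median inequality).** This is the condition
$$(xy)^2+(xz)^2\ \ge\ 2(xm)^2+\tfrac12 (yz)^2 \tag{3}$$
for all $x,y,z\in M$ and every midpoint $m$ of $y$ and $z$, that is, every $m$ with $ym=mz=\frac12\,yz$.

**Definition (G-space).** A G-space in the sense of Busemann is a metric space such that

- (i) bounded closed sets are compact;
- (ii) for any two distinct points $x,z$ there is a point $y\ne x,z$ with $xy+yz=xz$;
- (iii) each point $p$ has a radius $\rho_p>0$ such that any two distinct points $x,y$ in the open ball $S(p,\rho_p)$ admit a point $z\ne y$ with $xy+yz=xz$;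
- (iv) if $x\ne y$, $z_1,z_2\ne y$, $xy+yz_1=xz_1$, $xy+yz_2=xz_2$ and $yz_1=yz_2$, then $z_1=z_2$.

So (iii) says that short segments can be prolonged a little, and (iv) that a prolongation of given length is unique.

Examples. The space $\mathbb R^n$ with a strictly convex norm is a G-space: (i)–(iii) are clear, and (iv) holds because $\|a+b\|=\|a\|+\|b\|$ with $a,b\neq0$ forces $b$ to be a positive multiple of $a$. In particular the $\ell^4$ plane is a G-space. The plane with $\|(a,b)\|=\max(|a|,|b|)$ is not one: with $x=(-1,0)$, $y=(0,0)$, $z_1=(1,0)$, $z_2=(1,\frac12)$ we have $xy=yz_1=yz_2=1$ and $xz_1=xz_2=2$, against (iv).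

A circle of length $4$ with its arc length metric is a G-space. For (iii) take $\rho_p=\frac12$: two points in the ball have distance less than $1$, and one can go on past $y$ for length $1$. For (iv), the conditions $xy+yz_j=xz_j\le 2$ and $z_j\ne y$ force $xy<2$, so that $z_j$ is reached by continuing past $y$ in the direction from $x$ to $y$. On four equally spaced points $x,y,m,z$ in cyclic order, the sides are $1$ and the diagonals are $xm=yz=2$. Ptolemy would say $1+1\ge4$, and is false. The point $m$ is a midpoint of $y,z$, and (3) would say $1+1\ge 8+2$, also false. On the other hand $\mathbb R$ satisfies (3) with equality.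

**Theorem 1.** Let $M$ be a G-space in which (2) holds for all quadruples. Then (3) holds for all $x,y,z\in M$ and every midpoint $m$ of $y$ and $z$.

The problem, which is taken from the paper "The Ptolemaic Inequality in Hilbert Geometries", records the opposite implication as known: in a G-space, (3) implies (2). We quote this; it is not used in the proof of Theorem 1. Together they give the answer to the question.

**Corollary 2.** In every G-space the ptolemaic inequality (2) and the median inequality (3) are equivalent.

## 3. What the quadruple $x,y,m,z$ gives, and what a comparison map would give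

The obvious thing to try is (2) on the four points that occur in (3). If $ym+mz=yz$, Ptolemy gives
$$xm\cdot yz\ \le\ xy\cdot mz+xz\cdot ym . \tag{4}$$
For a midpoint this is $xm\le\frac12(xy+xz)$: the distance to $x$ is convex along segments. Condition (3) is stronger. Put $m$ at parameter $0$ of a segment from $y$ to $z$ and let $f(t)$ be the distance from $x$ to its point at parameter $t\in[-l,l]$, $l=\frac12yz$. Then (3) says $f(l)^2+f(-l)^2-2f(0)^2\ge 2l^2$. So (3) is midpoint convexity of $f(t)^2-t^2$, whereas (4) only gives convexity of $f$. A constant $f$ passes the second test and fails the first.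

Nothing more can be squeezed from this one quadruple. Let $\{x,y,m,z\}$ have all distances $1$ except $yz=2$. This is a metric space, since $2\le1+1$. The three products are $xm\cdot yz=2$, $xy\cdot mz=1$, $xz\cdot ym=1$, and they satisfy the triangle inequalities; quadruples with a repeated point give two equal products and a zero. So this space is ptolemaic. But $m$ is a midpoint of $y,z$, and (3) would say $1+1\ge2+2$. Hence a proof has to use other points of $M$.

Here is what would suffice. Suppose for a given midpoint $m$ of $y\ne z$, with $l=\frac12yz$, we had an inner product space $V$ and a map $L:M\to V$ with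
$$\|L(a)\|=ma,\qquad \|L(a)-L(b)\|\le ab\quad(a,b\in M),\qquad L(z)=-L(y). \tag{5}$$
Then the parallelogram law gives
$$xy^2+xz^2\ge\|L(x)-L(y)\|^2+\|L(x)+L(y)\|^2=2\|L(x)\|^2+2\|L(y)\|^2=2\,xm^2+2l^2,$$
which is (3). In $\mathbb R^n$ one takes $L(x)=x-m$. In general, $L(a)$ should be a vector of length $ma$ pointing from $m$ towards $a$, in some euclidean tangent space. Two things must be explained: why there is a euclidean tangent space, and why $L$ does not increase distances. The circle has perfectly good tangent lines, so the second point needs Ptolemy at large scale.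

A computation in $\mathbb R^n$ shows how the second point can work. Let $p=0$, $a,b\ne0$, and let $v$ be a unit vector. Ptolemy for the points $a,b,0,tv$, with $t>0$, reads
$$\big|\,|a|\,|b-tv|-|b|\,|a-tv|\,\big|\le|a-b|\,t .$$
The derivative of $|a-tv|$ at $t=0$ is $-\langle a/|a|,v\rangle$. Dividing by $t$ and letting $t\downarrow0$,
$$\Big|\Big\langle |a|\tfrac{b}{|b|}-|b|\tfrac a{|a|},\,v\Big\rangle\Big|\le|a-b|\qquad\text{for all unit vectors }v .$$
The left-hand vector has squared length $|a|^2+|b|^2-2\langle a,b\rangle=|a-b|^2$. So the supremum over $v$ is exactly $|a-b|$: Ptolemy with one infinitesimally short side recovers the distance $ab$. Observe also the exchange of the lengths, $|a|$ multiplying the direction of $b$ and conversely. It does no harm, because two unit vectors $e,e'$ in an inner product space satisfy $\|re'-r'e\|=\|re-r'e'\|$.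

We shall run this backwards in $M$. Suppose the directional derivatives at $p$ of distance functions are $-\langle e_\xi,e_v\rangle$, with $e_\xi$ the unit vector towards the point and $e_v$ ranging over all unit vectors. Then the same limit of Ptolemy bounds $\|re'-r'e\|$, hence $\|L(a)-L(b)\|$, by $ab$. For this the derivative must be odd in $v$. Convex functions have one-sided derivatives everywhere, but the two sides need not match. So we first look for points $p$ where they match for all distance functions and all directions at once. Such points will turn out to be dense, and (3) passes to limits.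

The order is as follows. Section 4 treats normed spaces, where (2) forces an inner product. Section 5 provides lines, Section 6 derivatives, Section 7 the dense set of good points, Section 8 the euclidean tangent space there, Section 9 the map $L$. Section 10 passes to all midpoints.

## 4. Ptolemaic normed spaces

**Proposition 3 (Schoenberg's theorem, Proc. AMS 3 (1952), 961–964).** A real normed space that is ptolemaic for the metric $\|a-b\|$ is an inner product space.

*Proof.* By the Jordan–von Neumann theorem, a norm comes from an inner product if and only if it satisfies the parallelogram law. That law involves two vectors at a time and is trivial for dependent ones. So it suffices to treat a space of dimension $2$. As in Section 1, Ptolemy for $u,w,-u,-w$ gives (1) for all unit vectors $u,w$.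

**Step 1: a euclidean norm that touches the given norm.** Ellipses centered at $0$ are the images $T(D)$ of a fixed disc $D$ under invertible linear maps $T$. The $T$ with $T(D)$ inside the closed unit ball form a compact set, and the area is a constant times $|\det T|$. So there is an ellipse of maximal area, and the area is positive because small discs fit in. Choose linear coordinates in which this ellipse is the euclidean unit disc. Write $|\cdot|$ for the euclidean norm and $S^1$ for the unit circle in these coordinates. Then $\|\cdot\|\le|\cdot|$. Let $C=\{x:|x|=\|x\|=1\}$, a closed symmetric subset of $S^1$.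

**Step 2: $C$ contains two independent vectors.** We show that otherwise the ellipse could be enlarged. Suppose not. After a rotation, $C\subset\{\pm e_1\}$. For $0<\eta<\frac12$ consider the ellipse with boundary points $((1-\eta)\cos\varphi,(1+2\eta)\sin\varphi)$. Its area is $\pi(1-\eta)(1+2\eta)=\pi(1+\eta-2\eta^2)>\pi$. The squared euclidean length of a boundary point is
$$(1-\eta)^2\cos^2\varphi+(1+2\eta)^2\sin^2\varphi=(1-\eta)^2+\sin^2\varphi\,(6\eta+3\eta^2).$$
If $\sin^2\varphi\le\frac14$ and $\eta\le\frac27$, then $\sin^2\varphi\,(6\eta+3\eta^2)\le\frac32\eta+\frac34\eta^2\le2\eta-\eta^2$, the last step because $\frac74\eta^2\le\frac12\eta$. So this squared length is at most $(1-\eta)^2+2\eta-\eta^2=1$, and the point lies in the disc, hence in the unit ball. If $\sin^2\varphi\ge\frac14$, then $(\cos\varphi,\sin\varphi)$ is not in $C$. By compactness there is $c>0$, independent of $\varphi$, with $\|(\cos\varphi,\sin\varphi)\|\le1-c$ for all these $\varphi$. The boundary point differs from $(\cos\varphi,\sin\varphi)$ by $(-\eta\cos\varphi,2\eta\sin\varphi)$, whose norm is at most its euclidean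 length, so at most $2\eta$. Its norm is then at most $1-c+2\eta\le1$ if $\eta\le c/2$. So for small $\eta$ the boundary of the ellipse lies in the unit ball, and by convexity so does the ellipse. This contradicts maximality.

**Step 3: $C=S^1$.** Let $u,w\in C$ with $u\ne\pm w$. By (1) and $\|\cdot\|\le|\cdot|$,
$$4\le\|u+w\|^2+\|u-w\|^2\le|u+w|^2+|u-w|^2=4 .$$
So $\|u+w\|=|u+w|$, and $(u+w)/|u+w|\in C$: with two non-antipodal points, $C$ contains the midpoint of the shorter arc between them. By Step 2, $C$ contains $\pm u,\pm w$ with $u,w$ independent. If $C\neq S^1$, a component of $S^1\setminus C$ is therefore an open arc of length less than $\pi$, with distinct endpoints in $C$ and with midpoint outside $C$. This is impossible. So $C=S^1$, that is, $\|\cdot\|=|\cdot|$. ∎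

In particular Theorem 1 holds for $\mathbb R^n$ with a strictly convex norm: if it is ptolemaic, the norm is euclidean, the only midpoint of $y,z$ is $\frac12(y+z)$, and (3) is an equality.

## 5. Segments, lines and convexity

From here on $M$ is a ptolemaic G-space with at least two points. (With one point, (3) says $0\ge0$.) Write $f_a(x)=ax$.

By (i), $M$ is complete: a Cauchy sequence is bounded, so it lies in a compact set. It is also separable, being a countable union of compact closed balls. A *geodesic* is a distance-preserving map of an interval into $M$; a *segment* is a geodesic on a compact interval, or its image; a *line* is a geodesic $\mathbb R\to M$.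

**Lemma 4.** Any two points are joined by a segment.

*Proof.* The purpose is to find a midpoint and then to iterate. Let $x\ne z$, $l=xz$. By compactness, choose $y_1$ maximizing $xy$ among the points $y$ with $xy+yz=xz$ and $xy\le l/2$; the point $x$ is admissible. Then choose $y_2$ minimizing $xy$ among the points $y$ with $y_1y+yz=y_1z$ and $xy\ge l/2$; the point $z$ is admissible.

For every $w$ with $y_1w+wz=y_1z$ we have $xy_1+y_1w+wz=xy_1+y_1z=xz$. Since $xw\le xy_1+y_1w$ and $xz\le xw+wz$, it follows that $xw=xy_1+y_1w$ and $xw+wz=xz$. This applies in particular to $w=y_2$.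

Suppose $y_1\ne y_2$. By (ii) there is $w\neq y_1,y_2$ with $y_1w+wy_2=y_1y_2$. Then $y_1w+wz\le y_1w+wy_2+y_2z=y_1y_2+y_2z=y_1z$, so $y_1w+wz=y_1z$. By the previous paragraph, $xw+wz=xz$ and
$$xy_1<xy_1+y_1w=xw<xy_1+y_1y_2=xy_2 .$$
If $xw\le l/2$ this contradicts the choice of $y_1$; if $xw\ge l/2$ it contradicts the choice of $y_2$. So $y_1=y_2$, and $xy_1=l/2$. Since $xy_1+y_1z=l$, this point is a midpoint.

Now put $c(0)=x$, $c(l)=z$, and define $c$ on all dyadic fractions of $l$ by repeated midpoints. Neighbors at level $n$ have distance $l/2^n$, and these distances add up to $l=d(c(0),c(l))$. So by the triangle inequality $c$ preserves distances on dyadic fractions. By completeness it extends to a geodesic on $[0,l]$. ∎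

**Lemma 5.** (a) Each $f_x$ is convex along geodesics.

(b) If $c:[0,L]\to M$ is locally geodesic, meaning distance-preserving near each parameter, then $c$ is geodesic.

*Proof.* (a) This is (4), divided by $yz$.

(b) We use convexity to pass from local to global. Covering $[s,t]$ by finitely many short intervals, we see that $c$ is 1-Lipschitz. The continuous function $g=f_{c(0)}\circ c$ is locally convex by (a). It is then convex: otherwise $g$ minus some affine chord would vanish at two points $s<t$ and have a positive maximum on $[s,t]$ in the interior; at the first parameter where that maximum is attained, local convexity makes the difference constant nearby, a contradiction. Now $g(t)=t$ for small $t$, so convexity gives $g(t)\ge t$ for all $t$, and the Lipschitz property gives $g(t)\le t$. Thus $d(c(0),c(t))=t$. The same argument for $c|_{[s,L]}$ gives $d(c(s),c(t))=t-s$ for $s\le t$. ∎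

**Lemma 6.** Every segment $[x,y]$ with $x\ne y$ extends to a line.

*Proof.* **Step 1: proper extension to the right.** Choose $x'\ne y$ on the segment with $x'\in S(y,\rho_y)$. By (iii) there is $z\ne y$ with $x'y+yz=x'z$. Follow $[x',y]$ by a segment $[y,z]$. For $a\in[x',y]$ and $b\in[y,z]$ we have $ab\ge x'z-x'a-bz=ay+yb$, so this concatenation is geodesic. Hence $[x,y]$ followed by $[y,z]$ is locally geodesic, and by Lemma 5(b) it is geodesic. By reversal, every geodesic on a compact nondegenerate interval also extends properly to the left.

**Step 2: extension to $\mathbb R$.** By Zorn's lemma there is a maximal geodesic extending the given segment, on an interval $I$. Suppose $\sup I<\infty$. By completeness the limit at $\sup I$ exists and gives a geodesic extension, so $\sup I\in I$ by maximality. Restrict the geodesic to a compact nondegenerate interval ending at $\sup I$ and extend it properly to the right by Step 1. Together with the rest this is locally geodesic, so by Lemma 5(b) on compact subintervals it is geodesic. This contradicts maximality. The left end is treated in the same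 way. ∎

**Lemma 7.** (a) Two lines that agree on $[0,L]$ with $L>0$ are equal.

(b) If $m,m'$ lie on segments from $x$ to $y$ and $xm=xm'$, then $m=m'$.

(c) For $x\ne y$ there is exactly one line $\gamma$ with $\gamma(0)=x$, $\gamma(xy)=y$.

(d) This line depends continuously on $(x,y)$, $x\neq y$, locally uniformly in $t$.

*Proof.* (a) For $t>L$ use (iv) with the points $\gamma(0)$, $\gamma(L)$ and the two values at $t$. For $t<0$ use it with $\gamma(L)$, $\gamma(0)$ and the two values at $t$.

(b) We may assume $x\neq y$ and $xm>0$. By Lemma 6 take $x'\ne x$ with $x'x+xy=x'y$. Then $x'm\ge x'y-my=x'x+xy-my=x'x+xm$, so $x'x+xm=x'm$. Likewise $x'x+xm'=x'm'$. By (iv), $m=m'$.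

(c) Existence is Lemmas 4 and 6. Two such lines agree on $[0,xy]$ by (b), so they are equal by (a).

(d) Let $(x_i,y_i)\to(x,y)$ with $x\ne y$, and let $\gamma_i$ be the corresponding lines. They are 1-Lipschitz, and on each compact interval they stay in a fixed compact set. By Arzelà–Ascoli, every subsequence has a further subsequence converging locally uniformly. The limit is a line with value $x$ at $0$ and $y$ at $xy$, because $\gamma_i(x_iy_i)=y_i$. By (c) it is the line of $(x,y)$. So the whole sequence converges to it. ∎

**Definition (directions at $p$).** $\Sigma_p$ is the set of lines $v$ with $v(0)=p$. By Lemma 7(c), $v\mapsto v(1)$ is a bijection from $\Sigma_p$ onto the compact set $\{z:pz=1\}$, and we give $\Sigma_p$ the topology of that set. For $v\in\Sigma_p$ let $(-v)(t)=v(-t)$. For $z\ne p$ let $\xi_z\in\Sigma_p$ be the line with $\xi_z(pz)=z$.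

By Lemma 7(d), $v_i\to v$ implies $v_i(t)\to v(t)$ for every $t\in\mathbb R$. In particular $v\mapsto-v$ is continuous. In euclidean $\mathbb R^n$, $\Sigma_0$ is the unit sphere, $v(t)=tv$ and $\xi_z=z/|z|$.

## 6. One-sided derivatives and a first variation estimate

Let $v\in\Sigma_p$ and $a\in M$. The function $f_a\circ v$ is convex and 1-Lipschitz, so the difference quotients at $0$ are nondecreasing in $t>0$, and
$$D_vf_a=\lim_{t\downarrow0}\frac{f_a(v(t))-f_a(p)}t=\inf_{t>0}\frac{f_a(v(t))-f_a(p)}t\in[-1,1] \tag{6}$$
exists. In euclidean space, $D_vf_a=-\langle \xi_a,v\rangle$ for $a\neq p$.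

Now we take the limit of Ptolemy from Section 3. For $a,b,p,v(t)$ with $t>0$, Ptolemy gives $|pa\cdot f_b(v(t))-pb\cdot f_a(v(t))|\le ab\cdot t$. The expression inside the bars vanishes at $t=0$. Dividing by $t$ and letting $t\downarrow0$,
$$|\,pa\cdot D_vf_b-pb\cdot D_vf_a\,|\le ab . \tag{7}$$
A first consequence is continuity in the point $a$. For $a,b\neq p$,
$$pa\,|D_vf_b-D_vf_a|\le|pa\,D_vf_b-pb\,D_vf_a|+|pb-pa|\,|D_vf_a|\le2\,ab,$$
so $a\mapsto D_vf_a$ is continuous on $M\setminus\{p\}$.

We also need continuity in $v$, and later we must compute the small distance between $v(\lambda s)$ and $w(\lambda t)$. Both need one tool: a fixed point $b$ from which two nearby points $x_i,y_i$ look almost collinear, so that $f_b(x_i)-f_b(y_i)$ is almost $x_iy_i$. A moving point does this exactly: if $b_i$ lies on the line from $x_i$ through $y_i$, beyond $y_i$, then $f_{b_i}(x_i)-f_{b_i}(y_i)=x_iy_i$. Replacing $b_i$ by its limit $b$ with the triangle inequality alone costs an error of order $bb_i$, which need not be small compared with $x_iy_i$. Ptolemy reduces the cost to $bb_i\cdot x_iy_i$.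

**Lemma 8.** Let $x_i\ne y_i$, $x_i,y_i\to p$, $\delta_i=x_iy_i<1$. Let $b_i$ be the point on the line from $x_i$ through $y_i$, beyond $y_i$, with $x_ib_i=1$, and suppose $b_i\to b$; this holds after passing to a subsequence, and then $pb=1$. Then
$$\liminf_{i\to\infty}\frac{f_b(x_i)-f_b(y_i)}{\delta_i}\ge1 .$$

*Proof.* The $b_i$ are bounded, so a subsequence converges, and $pb=\lim x_ib_i=1$. Put $\Delta_i=f_b(x_i)-f_b(y_i)$. We have $b_ix_i=1$ and $b_iy_i=1-\delta_i$. The three products for $b_i,b,x_i,y_i$ are $b_ix_i\cdot by_i=f_b(y_i)$, $b_iy_i\cdot bx_i=(1-\delta_i)(f_b(y_i)+\Delta_i)$ and $bb_i\cdot\delta_i$. By Ptolemy,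
$$f_b(y_i)-(1-\delta_i)(f_b(y_i)+\Delta_i)\le bb_i\,\delta_i,\qquad\text{that is,}\qquad(1-\delta_i)\Delta_i\ge\delta_i\,(f_b(y_i)-bb_i).$$
Divide by $\delta_i(1-\delta_i)$, and use $\delta_i\to0$ and $f_b(y_i)-bb_i\to pb=1$. ∎

**Lemma 9.** If $v_i\to v$ in $\Sigma_p$ and $\lambda_i>0$, $\lambda_i\to0$, then $d(v_i(\lambda_i),v(\lambda_i))/\lambda_i\to0$. Consequently $v\mapsto D_vf_a$ is continuous on $\Sigma_p$ for every $a\in M$.

*Proof.* **Step 1: lines with nearby directions separate at rate $o(\lambda)$.** Let $x_i=v_i(\lambda_i)$, $y_i=v(\lambda_i)$, $\delta_i=x_iy_i\le2\lambda_i$. Suppose $\delta_i\ge\varepsilon\lambda_i$ along a subsequence, with $\varepsilon>0$. Pass to a further subsequence with $\delta_i<1$ and $b_i\to b$ as in Lemma 8. Fix $\tau>0$. For $\lambda_i\le\tau$, convexity along $v_i$ and formula (6) for $v$ give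
$$f_b(x_i)\le f_b(p)+\frac{\lambda_i}\tau\big(f_b(v_i(\tau))-f_b(p)\big),\qquad f_b(y_i)\ge f_b(p)+\lambda_iD_vf_b .$$
By Lemma 8, $\delta_i(1-o(1))\le f_b(x_i)-f_b(y_i)$. Divide by $\lambda_i$ and use $v_i(\tau)\to v(\tau)$:
$$\limsup_{i\to\infty}\frac{\delta_i}{\lambda_i}\le\frac{f_b(v(\tau))-f_b(p)}\tau-D_vf_b .$$
This holds for every $\tau>0$, and the right side tends to $0$ as $\tau\downarrow0$. This contradicts $\delta_i\ge\varepsilon\lambda_i$.

**Step 2: continuity.** Let $v_i\to v$. Choose $0<\lambda_i<1/i$ with
$$\Big|\frac{f_a(v_i(\lambda_i))-f_a(p)}{\lambda_i}-D_{v_i}f_a\Big|<\frac1i .$$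
Since $f_a$ is 1-Lipschitz, this quotient differs from $\frac{f_a(v(\lambda_i))-f_a(p)}{\lambda_i}$ by at most $d(v_i(\lambda_i),v(\lambda_i))/\lambda_i\to0$. The latter quotient tends to $D_vf_a$, so $D_{v_i}f_a\to D_vf_a$. ∎

## 7. A dense set of points of two-sided differentiability

Along one line, one function $f_a$ is convex, so it is differentiable at all but countably many points of the line. We need one point $p$ that serves all $a\ne p$ and all of the (in general uncountably many) directions. Baire's theorem handles countably many conditions; continuity in $a$ and in $v$ does the rest. The value $a=p$ has to be left out, since $D_vf_p=D_{-v}f_p=1$.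

**Lemma 10.** There is a dense set $P\subset M$ such that for every $p\in P$
$$D_vf_a+D_{-v}f_a=0\qquad\text{for all }v\in\Sigma_p,\ a\in M\setminus\{p\}. \tag{8}$$

*Proof.* **Step 1: the defect of differentiability is upper semicontinuous.** For $a\in M$ and $p\ne z$ let $v=\xi_z\in\Sigma_p$ and
$$\kappa_a(p,z)=D_vf_a+D_{-v}f_a=\inf_{t>0}\frac{f_a(v(t))+f_a(v(-t))-2f_a(p)}t .$$
The infimum formula holds because the quotient is a sum of two difference quotients that are nondecreasing in $t$, so that its infimum is its limit at $0$. By convexity, $\kappa_a\ge0$. For fixed $t$ the quotient is continuous in $(p,z)$, by Lemma 7(d). An infimum of continuous functions is upper semicontinuous. Hence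
$$O_{a,n}=\{(p,z):p\ne z,\ \kappa_a(p,z)<1/n\}$$
is open in $M\times M$.

**Step 2: $O_{a,n}$ is dense in $M\times M$.** Every point of $M$ lies on a line, so $M$ has no isolated points and the diagonal of $M\times M$ has empty interior. It therefore suffices to approximate pairs $(p,z)$ with $p\ne z$. Let $v=\xi_z\in\Sigma_p$. There are arbitrarily small $t_0\in(0,pz)$ at which $f_a\circ v$ is differentiable. The line from $v(t_0)$ through $z$ is $t\mapsto v(t_0+t)$. So $\kappa_a(v(t_0),z)$ is the right derivative minus the left derivative of $f_a\circ v$ at $t_0$, which is $0$. Thus $(v(t_0),z)\in O_{a,n}$, and it is as close to $(p,z)$ as we like.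

**Step 3: Baire, twice.** Let $A\subset M$ be countable and dense, and let $\{U_k\}$ be a countable base of nonempty open sets of $M$. For $a\in A$ and $n,k\in\mathbb N$ the set
$$\{p:\ (p,z)\in O_{a,n}\text{ for some }z\in U_k\}$$
is open, being a projection of an open set. It is dense, because $O_{a,n}$ meets $U\times U_k$ for every nonempty open $U$. Let $P$ be the intersection of all these sets. By Baire's theorem in the complete space $M$, $P$ is dense. Now fix $p\in P$. For $a\in A$ and $n\in\mathbb N$ the set $\{z:(p,z)\in O_{a,n}\}$ is open and meets every $U_k$, so it is dense. By Baire again,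
$$G_p=\{z\ne p:\ \kappa_a(p,z)=0\text{ for all }a\in A\}$$
is dense in $M$. (Since $\kappa_p(p,\cdot)=2$, this shows $P\cap A=\emptyset$, and there is no conflict with the exclusion of $a=p$.)

**Step 4: from countably many conditions to all.** Let $p\in P$ and $z\in G_p$, $v=\xi_z$. By Section 6, $a\mapsto D_{\pm v}f_a$ is continuous on $M\setminus\{p\}$, and $A$ is dense there. So $\kappa_a(p,z)=0$ for all $a\ne p$. Now let $v\in\Sigma_p$ be arbitrary. Choose $z_i\in G_p$ with $z_i\to v(1)$. By Lemma 7(d), $\xi_{z_i}\to v$, and then $-\xi_{z_i}\to-v$. We have $D_{\xi_{z_i}}f_a+D_{-\xi_{z_i}}f_a=0$, and Lemma 9 gives (8) in the limit. ∎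

## 8. The euclidean tangent space at a point satisfying (8)

Fix $p\in M$ satisfying (8). In $\mathbb R^n$ the derivatives $-D_vf_a$ give the inner product of the directions of $a$ and $v$. We start from these derivatives and build the vector space around them.

**Lemma 11.** For $\xi,v\in\Sigma_p$ the number $D_vf_{\xi(s)}$ does not depend on $s>0$. The function $B(\xi,v)=-D_vf_{\xi(s)}$ satisfies $|B|\le1$, $B(\xi,\xi)=1$, $B(\xi,-v)=-B(\xi,v)$ and $B(-\xi,v)=-B(\xi,v)$.

*Proof.* The device is this: an inequality between functions with equality at $p$ gives an inequality of derivatives, and by (8) the direction $-v$ gives the reverse one. Let $0<s<s'$. Then $f_{\xi(s')}\le f_{\xi(s)}+(s'-s)$, with equality at $p$, so $D_vf_{\xi(s')}\le D_vf_{\xi(s)}$. The same holds for $-v$. By (8) this says $-D_vf_{\xi(s')}\le-D_vf_{\xi(s)}$. So the two are equal.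

By (6), $|B|\le1$. Since $f_{\xi(s)}(\xi(t))=s-t$ for $0\le t\le s$, $B(\xi,\xi)=1$. Oddness in $v$ is (8). Finally $f_{\xi(1)}+f_{\xi(-1)}\ge2$ with equality at $p$, so $B(\xi,v)+B(-\xi,v)\le0$. Replacing $v$ by $-v$ gives the opposite inequality. ∎

**Definition (the set $V$).** For $v\in\Sigma_p$ and $s\ge0$ let $\Phi(v,s)\in\ell^\infty(\Sigma_p)$ be the function $\xi\mapsto sB(\xi,v)$. Let $V=\{\Phi(v,s):v\in\Sigma_p,\ s\ge0\}$, with the sup norm.

In euclidean $\mathbb R^n$, $\Phi(v,s)$ is the function $\xi\mapsto\langle\xi,sv\rangle$ on the unit sphere, so it is the vector $sv$ viewed as a linear functional. In general $|B|\le1$ and $B(v,v)=1$ give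
$$\|\Phi(v,s)\|=s . \tag{9}$$
By definition of $B$, for all $\xi,v\in\Sigma_p$ and $s\ge0$,
$$f_{\xi(1)}(v(\lambda s))=1-\lambda sB(\xi,v)+o(\lambda)\qquad(\lambda\downarrow0). \tag{10}$$

**Lemma 12.** For $v,w\in\Sigma_p$ and $s,t\ge0$,
$$\lim_{\lambda\downarrow0}\frac{d(v(\lambda s),w(\lambda t))}\lambda=\|\Phi(v,s)-\Phi(w,t)\| . \tag{11}$$

*Proof.* **Lower bound.** Each $f_{\xi(1)}$ is 1-Lipschitz, so by (10) the limit inferior is at least $|sB(\xi,v)-tB(\xi,w)|$ for every $\xi$, hence at least the sup norm.

**Upper bound.** The limit superior is at most $s+t$. If it is $0$ there is nothing to prove. Otherwise let $\lambda_i\downarrow0$ realize it, and put $x_i=v(\lambda_is)$, $y_i=w(\lambda_it)$. For large $i$ we have $0<x_iy_i<1$, and $x_i,y_i\to p$. By Lemma 8, for a subsequence there is $b$ with $pb=1$, so $b=\xi(1)$ with $\xi\in\Sigma_p$, such that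
$$x_iy_i(1-o(1))\le f_b(x_i)-f_b(y_i)=\lambda_i\big(tB(\xi,w)-sB(\xi,v)\big)+o(\lambda_i)\le\lambda_i\|\Phi(v,s)-\Phi(w,t)\|+o(\lambda_i).$$
The equality is (10). Divide by $\lambda_i$. ∎

**Lemma 13.** $V$ is a linear subspace of $\ell^\infty(\Sigma_p)$.

*Proof.* **Step 1: real multiples.** For $c\ge0$ we have $c\,\Phi(v,s)=\Phi(v,cs)$, and $-\Phi(v,s)=\Phi(-v,s)$ because $B(\xi,-v)=-B(\xi,v)$.

**Step 2: sums, via midpoints in $M$.** Half the sum of two vectors should be represented by the midpoint of the corresponding small points. Let $\lambda_i\downarrow0$, $x_i=v(\lambda_is)$, $y_i=w(\lambda_it)$. Let $m_i$ be the midpoint of $x_i,y_i$ (with $m_i=x_i$ if $x_i=y_i$) and $\rho_i=pm_i/\lambda_i$. Convexity of $f_p$ gives $\rho_i\le\frac{s+t}2$. Write $m_i=z_i(\lambda_i\rho_i)$ with $z_i\in\Sigma_p$. Since $\Sigma_p$ is compact, we may pass to a subsequence with $\rho_i\to\rho$ and $z_i\to z$. Then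
$$d(m_i,z(\lambda_i\rho))\le|\rho_i-\rho|\lambda_i+d\big(z_i(\lambda_i\rho),z(\lambda_i\rho)\big)=o(\lambda_i),$$
by Lemma 9 with $\lambda_i\rho$ in place of $\lambda_i$ if $\rho>0$, and trivially if $\rho=0$. As $f_{\xi(1)}$ is 1-Lipschitz, (10) gives $f_{\xi(1)}(m_i)=1-\lambda_i\rho B(\xi,z)+o(\lambda_i)$ for every $\xi$.

**Step 3: an inequality that must be an equality.** Convexity gives $f_{\xi(1)}(m_i)\le\frac12\big(f_{\xi(1)}(x_i)+f_{\xi(1)}(y_i)\big)$. Insert (10) on the right, subtract $1$, divide by $\lambda_i$ and let $i\to\infty$:
$$\rho B(\xi,z)\ge\tfrac12\big(sB(\xi,v)+tB(\xi,w)\big)\qquad\text{for all }\xi\in\Sigma_p .$$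
Replace $\xi$ by $-\xi$. Since $B$ is odd in $\xi$, this gives the opposite inequality. So equality holds for all $\xi$, and $\Phi(v,s)+\Phi(w,t)=\Phi(z,2\rho)\in V$. ∎

**Lemma 14.** $V$ is an inner product space. With $e_v=\Phi(v,1)$ we have
$$\langle e_\xi,e_v\rangle=B(\xi,v)\qquad(\xi,v\in\Sigma_p), \tag{12}$$
the unit vectors of $V$ are exactly the $e_v$, and $e_{-v}=-e_v$.

*Proof.* **Step 1: $V$ is euclidean.** Four elements of $V$ have the form $\Phi(v_j,s_j)$, $j=1,\dots,4$. Apply Ptolemy in $M$ to the points $v_j(\lambda s_j)$, divide by $\lambda^2$, and let $\lambda\downarrow0$. By (11) we obtain Ptolemy in $V$ for the norm distance. By Proposition 3, $V$ is an inner product space.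

**Step 2: identifying the inner product.** We know $B(\xi,v)$ as a value of a function, and must show that evaluating at $\xi$ is taking the inner product with $e_\xi$. Let $\ell$ be evaluation at $\xi$, a linear functional on $V$. It satisfies $|\ell(y)|\le\|y\|$ and $\ell(e_\xi)=B(\xi,\xi)=1$, and $\|e_\xi\|=1$. If $y\perp e_\xi$, then for all $t\in\mathbb R$
$$1+t\,\ell(y)=\ell(e_\xi+ty)\le\|e_\xi+ty\|=\sqrt{1+t^2\|y\|^2}\le1+\tfrac12t^2\|y\|^2 .$$
Dividing by small $t$ of either sign shows $\ell(y)=0$. Every element of $V$ is a multiple of $e_\xi$ plus a vector orthogonal to $e_\xi$, so $\ell=\langle e_\xi,\cdot\rangle$. Apply this to $e_v$: $\langle e_\xi,e_v\rangle=\ell(e_v)=B(\xi,v)$.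

**Step 3: unit vectors.** By (9), $\Phi(v,s)$ is a unit vector exactly when $s=1$. And $e_{-v}=\Phi(-v,1)=-\Phi(v,1)=-e_v$. ∎

## 9. The logarithm at such a point is 1-Lipschitz

Still let $p$ satisfy (8). Put $\log_pp=0$ and, for $z\ne p$, $\log_pz=pz\cdot e_{\xi_z}\in V$.

**Proposition 15.** For all $z,z'\in M$,
$$\|\log_pz\|=pz,\qquad\|\log_pz-\log_pz'\|\le zz' . \tag{13}$$

*Proof.* The first claim holds because $\|e_{\xi_z}\|=1$. It gives the second one if $z=p$ or $z'=p$. Otherwise put $r=pz$, $r'=pz'$, $e=e_{\xi_z}$, $e'=e_{\xi_{z'}}$. Since $z=\xi_z(r)$ and $z'=\xi_{z'}(r')$, for every $v\in\Sigma_p$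
$$D_vf_z=-B(\xi_z,v)=-\langle e,e_v\rangle,\qquad D_vf_{z'}=-B(\xi_{z'},v)=-\langle e',e_v\rangle .$$
Insert this in (7) with $a=z$, $b=z'$:
$$|\langle re'-r'e,\ e_v\rangle|\le zz'\qquad\text{for all }v\in\Sigma_p .$$
By Lemma 14 the $e_v$ are all the unit vectors of $V$, so $\|re'-r'e\|\le zz'$. Finally, $e$ and $e'$ are unit vectors in an inner product space, and therefore
$$\|re'-r'e\|^2=r^2+r'^2-2rr'\langle e,e'\rangle=\|re-r'e'\|^2=\|\log_pz-\log_pz'\|^2 . ∎$$

The points $z,z'$ here may be far from $p$ and from each other. This is the place where Ptolemy enters at large scale, through (7).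

## 10. From generic midpoints to all midpoints

*Proof of Theorem 1.* Let $m$ be a midpoint of $y,z$. If $y=z$, then $m=y$ and (3) reads $2(xy)^2\ge2(xy)^2$. Let $y\ne z$ and $l=\frac12\,yz>0$.

**Case 1: $m=p$ satisfies (8).** We check that $L=\log_p$ has the properties (5). The first two are (13). For the third, let $v=\xi_y\in\Sigma_p$, so that $y=v(l)$. We have $yp+pz=yz$ and $pz=l$. The point $v(-l)$ satisfies the same relations, $yp+p\,v(-l)=2l=y\,v(-l)$ and $p\,v(-l)=l$. By (iv), $z=v(-l)$. So $\xi_z=-v$, and $\log_py=l\,e_v$, $\log_pz=l\,e_{-v}=-l\,e_v$. For every $x\in M$, (13) and the parallelogram law give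
$$xy^2+xz^2\ \ge\ \|\log_px-le_v\|^2+\|\log_px+le_v\|^2=2\,xp^2+2l^2=2\,xp^2+\tfrac12\,yz^2 .$$

**Case 2: $m$ arbitrary.** We move $m$ slightly into $P$, keep $x$ and $y$, and let $z$ follow. By Lemma 10 choose $q_i\in P$ with $q_i\to m$ and $q_i\ne y$; this is possible since $m\ne y$. By Lemma 6 prolong the segment from $y$ to $q_i$ beyond $q_i$ to a point $z_i$ with $q_iz_i=yq_i$ and $yz_i=2\,yq_i$. Then $q_i$ is a midpoint of $y,z_i$. The sequence $(z_i)$ is bounded. Let $z'$ be any of its limit points. Passing to the limit, $yz'=2\,ym$ and $mz'=ym=mz>0$, so $ym+mz'=yz'$. Also $ym+mz=yz$. By (iv), $z'=z$. So $z$ is the only limit point, and since bounded closed sets are compact, $z_i\to z$.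

By Case 1, $(xy)^2+(xz_i)^2\ge2(xq_i)^2+\frac12(yz_i)^2$ for every $x\in M$. Letting $i\to\infty$ gives (3). ∎

*Proof of Corollary 2.* Theorem 1 gives that (2) implies (3) in every G-space. The quoted implication gives that (3) implies (2). ∎
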